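\title{Conforming Delaunay tetrahedrizations of polynomial size\\ for 1-complexes in space}

\begin{abstract}
We prove that every geometric 1-complex in $\mathbb{R}^3$ with $n$ vertices and edges has a conforming Delaunay tetrahedrization whose number of vertices is bounded by a polynomial in $n$, independently of the coordinates. We subdivide the edges so that the closed ball having a sub-edge as diameter contains no other point. Two devices keep the number of points polynomial. Points on nearby edges are synchronized by an isometric matching of lines, whose failure to be transitive is quadratically small in the distance of the edges; and ranges of scales in which the complex has no feature are crossed by single long sub-edges.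
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{1-complex} in $\mathbb{R}^3$ is a finite geometric simplicial complex $K$ whose simplices are vertices (points) and edges (straight line segments); any two simplices meet only in a common face, possibly empty. Throughout, $K$ is non-empty, $n$ is the total number of its vertices and edges, $m$ is the number of its edges, and $|K|$ is the union of its simplices. A \emph{Delaunay tetrahedrization} of a finite set $S\subset\mathbb{R}^3$ is a tetrahedrization of the convex hull of $S$ with vertex set $S$ in which the circumscribed sphere of every tetrahedron has no point of $S$ in its interior. A \emph{conforming Delaunay tetrahedrization} of $K$ is a Delaunay tetrahedrization $\mathcal{D}$ of some finite point set that contains a subdivision of $K$ as a subcomplex: every vertex of $K$ is a vertex of $\mathcal{D}$, and every edge of $K$ is an edge of $\mathcal{D}$ or is cut into two or more edges of $\mathcal{D}$.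

Extra points are needed in general. Let $K$ consist of the edge from $p=(-1,0,0)$ to $q=(1,0,0)$ and three vertices $y_1,y_2,y_3$ in the plane $x_1=0$ with $|y_i|=\epsilon<1$ and $y_1+y_2+y_3=0$. A sphere through $p$ and $q$ has a center $c$ in that plane and squared radius $1+|c|^2$; some $y_i$ satisfies $y_i\cdot c\ge0$, and then $|y_i-c|^2<1+|c|^2$. So $pq$ is not an edge of any Delaunay tetrahedrization of the five vertices, and it must be cut. The natural measure of cost is the number of vertices of $\mathcal{D}$.

One way to protect an edge is to cut it into pieces that are shorter than their distance to the rest of the complex. The cost of this depends on the coordinates: two parallel unit edges at distance $h$ receive at least $1/h$ pieces each, and near a vertex shared by two edges the process does not terminate. Yet if the two parallel edges are opposite sides of a rectangle, no cut is needed: the ball with one of them as diameter misses the other two corners. A bound in terms of $n$ alone has to come from coordinating the cuts on neighboring edges. For 1-complexes in the plane,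 the smallest conforming Delaunay triangulation sometimes needs at least a constant times $n^2$ vertices, and a constant times $n^3$ vertices always suffice (Edelsbrunner and Tan). The following question is posed in \cite{Edelsbrunner}.

\medskip
\noindent\textbf{Question.} \emph{Is there a polynomial $f$ such that every 1-complex in $\mathbb{R}^3$ with $n$ vertices and edges has a conforming Delaunay tetrahedrization with at most $f(n)$ vertices?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
Every 1-complex $K\subset\mathbb{R}^3$ with $n$ vertices and edges has a conforming Delaunay tetrahedrization with at most $f(n)=300\,n^5(1000n^4)^{166}+3$ vertices.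
\end{theorem}

We make no attempt to optimize the degree. Theorem~\ref{thm:main} follows from a statement about points on $|K|$ in which tetrahedra do not appear.

\begin{theorem}\label{thm:gabriel}
If $m\ge1$, there is a finite set $S\subset|K|$ containing all vertices of $K$, with $|S|\le300\,n^5(1000n^4)^{166}$, such that any two points $p,q\in S$ that are consecutive on an edge of $K$ satisfy
\begin{equation}\label{eq:G}
(x-p)\cdot(x-q)>0\qquad\text{for all }x\in S\setminus\{p,q\}.
\end{equation}
\end{theorem}

Since $(x-p)\cdot(x-q)=|x-\frac{p+q}{2}|^2-\frac14|p-q|^2$, condition \eqref{eq:G} says that the closed ball with diameter $pq$ contains no point of $S$ other than $p$ and $q$. We then call the segment $pq$ \emph{strictly Gabriel}. In the first example above, adding the origin makes both halves of the edge strictly Gabriel.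

Section~\ref{sec:delaunay} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:gabriel}. Section~\ref{sec:lines} solves the problem for two edges and shows what goes wrong for three; Section~\ref{sec:plan} turns this into a plan. The set $S$ is built in Sections~\ref{sec:features}--\ref{sec:S}, and \eqref{eq:G} is verified in Sections~\ref{sec:fine} and~\ref{sec:jumps}. Section~\ref{sec:more} transfers the planar quadratic lower bound to space and extends Theorem~\ref{thm:gabriel} to all dimensions. We write $\bar e$ for the line spanned by an edge $e$, and $B(x,r)$, $\bar B(x,r)$ for the open and closed balls.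

\section{From empty diametral balls to Delaunay edges}\label{sec:delaunay}

For a tetrahedron $T$ with circumcenter $c$ and circumradius $r$, let $\psi_T$ be the affine function with $\psi_T(x)=|x|^2$ at the four vertices. The function $|x|^2-(|x-c|^2-r^2)$ is affine and has the same values at the vertices, so $|x|^2-\psi_T(x)=|x-c|^2-r^2$. Hence the circumsphere of $T$ has no point of $S$ in its interior if and only if $\psi_T(x)\le|x|^2$ on $S$.

\begin{lemma}\label{lem:exist}
A finite set $S$ that affinely spans $\mathbb{R}^3$ has a Delaunay tetrahedrization.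
\end{lemma}

\begin{proof}
Five points $x_1,\dots,x_5$ of $S$ that affinely span $\mathbb{R}^3$ satisfy a relation $\sum c_ix_i=0$, $\sum c_i=0$, unique up to scaling, and the lifted points $(x_i,h_i)\in\mathbb{R}^4$ lie on the graph of an affine function if and only if $\sum c_ih_i=0$. Fix $g\colon S\to\mathbb{R}$ with $\sum c_ig(x_i)\ne0$ for all such five-tuples and lift $x$ to the height $h_\epsilon(x)=|x|^2+\epsilon g(x)$. For all but finitely many $\epsilon$, no such five-tuple lifts to the graph of an affine function, so every facet of the lower convex hull of the lifted points is a tetrahedron. For small $\epsilon$ every lifted point is a vertex of the lower hull: the affine function $y\mapsto2x\cdot y-|x|^2+\epsilon g(x)$ equals $h_\epsilon$ at $x$ and is smaller than $h_\epsilon(y)$ by $|x-y|^2+\epsilon(g(y)-g(x))>0$ at every other $y\in S$. So the lower facets project to a tetrahedrization of $\operatorname{conv}S$ with vertex set $S$. There are finitely many of these; take one that occurs for a sequence $\epsilon\to0$. For each of its tetrahedra $T$, the affine function that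 interpolates $h_\epsilon$ at the vertices of $T$ is at most $h_\epsilon$ on $S$. In the limit, $\psi_T(x)\le|x|^2$ on $S$.
\end{proof}

\begin{lemma}\label{lem:edge}
If $p,q\in S$ satisfy \eqref{eq:G}, then $pq$ is an edge of every Delaunay tetrahedrization $\mathcal{D}$ of $S$.
\end{lemma}

\begin{proof}
The function $\psi(x)=|x|^2-(x-p)\cdot(x-q)$ is affine, equals $|x|^2$ at $p$ and $q$, and is smaller than $|x|^2$ on the rest of $S$. Let $z=\frac{p+q}2$ lie in the tetrahedron $T\in\mathcal{D}$ with vertices $v_0,\dots,v_3$, and write $z=\sum\alpha_iv_i$ as a convex combination. Using $\psi_T(p)\le|p|^2$ and $\psi_T(q)\le|q|^2$ for the first inequality,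
\[
\psi(z)=\tfrac12(|p|^2+|q|^2)\ge\psi_T(z)=\sum\alpha_i|v_i|^2\ge\sum\alpha_i\psi(v_i)=\psi(z).
\]
Equality holds throughout, so $\alpha_i>0$ implies $v_i\in\{p,q\}$. As $z\ne p,q$, both $p$ and $q$ are vertices of $T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:gabriel}]
Take $S$ from Theorem~\ref{thm:gabriel}, or let $S$ be the vertex set if $m=0$. Add at most three points, outside the finitely many closed balls of \eqref{eq:G}, so that the set affinely spans $\mathbb{R}^3$. These balls cover the edges of $K$, so the consecutive pairs are unchanged and \eqref{eq:G} remains true. By Lemmas~\ref{lem:exist} and~\ref{lem:edge} the enlarged set has a Delaunay tetrahedrization, and it contains all segments between consecutive points.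
\end{proof}

\begin{remark}
All added points lie on $|K|$, except at most three that are needed only when $S$ does not span $\mathbb{R}^3$, and \emph{every} Delaunay tetrahedrization of the constructed set conforms to $K$. This is what the strict inequality in \eqref{eq:G} buys: the four corners of a square satisfy the weak inequality for both diagonals.
\end{remark}

\section{Two lines and three lines}\label{sec:lines}

\subsection*{The matching}
Let $\ell,\ell'$ be distinct lines with unit directions $u,u'$ such that $u\cdot u'>0$, and let $\theta$ be their angle. Put $\kappa=|u-u'|=2\sin(\theta/2)$, so that $u\cdot u'=1-\kappa^2/2$ and $\kappa^2<2$. Since $u'\cdot(u+u')>0$, for each $p\in\ell$ there is exactly one point $\mu(p)\in\ell'$ with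
\[
(\mu(p)-p)\cdot(u+u')=0 .
\]
We call $\mu\colon\ell\to\ell'$ the \emph{matching} and put $D(p)=|\mu(p)-p|$. From $(u'-u)\cdot(u+u')=0$ we get $\mu(p+\alpha u)=\mu(p)+\alpha u'$, so $\mu$ is an order-preserving isometry. The definition is symmetric, so the matching $\ell'\to\ell$ is $\mu^{-1}$, and reversing both orientations does not change $\mu$. Orthogonal projection has neither of the first two properties unless the lines are parallel; we need both.

Suppose the lines are not parallel. Let $a\in\ell$, $a'\in\ell'$ be the feet of the common perpendicular, $h=|a-a'|$ and $w=h/\kappa$. Then $\mu(a)=a'$, and for $p=a+su$,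
\begin{equation}\label{eq:D}
\mu(p)-p=(a'-a)+s(u'-u),\qquad D(p)^2=\kappa^2(w^2+s^2).
\end{equation}
So $w$ is the distance from the foot at which the behavior changes: for $|s|$ much smaller than $w$ the distance $D$ is almost constant, as for parallel lines, and for $|s|$ much larger than $w$ it is almost $\kappa|s|$, as for rays from a common point. We have $\operatorname{dist}(p,\ell')^2=h^2+s^2\sin^2\theta$ and $\sin^2\theta=\kappa^2(1-\kappa^2/4)\ge\kappa^2/2$; moreover $\operatorname{dist}(p+\alpha u,\ell')=\operatorname{dist}(p+\alpha(u-u'),\ell')$. Therefore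
\begin{equation}\label{eq:lip}
\begin{gathered}
\operatorname{dist}(p,\ell')\le D(p)\le\sqrt2\,\operatorname{dist}(p,\ell'),\\
|D(p+\alpha u)-D(p)|\le\kappa|\alpha|,\qquad|\operatorname{dist}(p+\alpha u,\ell')-\operatorname{dist}(p,\ell')|\le\kappa|\alpha| .
\end{gathered}
\end{equation}
For a point $\mu(p)+tu'$ of $\ell'$ put $V=\mu(p)+tu'-p$ and $D=D(p)$. By \eqref{eq:D}, $(\mu(p)-p)\cdot u'=-(\mu(p)-p)\cdot u=\kappa^2s/2$, so
\begin{equation}\label{eq:V}
V\cdot u=t\bigl(1-\tfrac{\kappa^2}2\bigr)-\tfrac{\kappa^2s}2,\qquad|V|^2=D^2+t^2+t\kappa^2s .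
\end{equation}
Since $\kappa|s|\le D$, we have $|t\kappa^2s|\le\frac\kappa2(D^2+t^2)$, and for $\kappa\le\frac1{10}$
\begin{equation}\label{eq:Vb}
|V\cdot u|\le|t|+\tfrac12\kappa D,\qquad|V|^2\ge0.9\,(D^2+t^2).
\end{equation}
For parallel lines, $\mu(p)-p$ is a constant vector orthogonal to $u$, and \eqref{eq:lip} and \eqref{eq:Vb} hold with $\kappa=0$.

\begin{example}[two edges]\label{ex:two}
Let $K$ consist of two edges on skew lines, $e=\{a+su:s\in I\}$ and $e'=\{a'+su':s\in I'\}$, with $c=u\cdot u'\in[0,1)$ and $h>0$. Let $T$ consist of $0$ and the endpoints of the intervals $I$ and $I'$, and let $S$ be the set of points of $e$ and $e'$ with parameter in $T$. Then $|S|\le10$, whatever $h$, $\theta$ and the lengths are. Let $p=a+s_1u$, $q=a+s_2u$ be consecutive; then $s_1,s_2$ are consecutive in $T$, and $s_1s_2\ge0$ because $0\in T$. For $x=a'+s u'\in S$,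
\[
(x-p)\cdot(x-q)=h^2+s^2-cs(s_1+s_2)+s_1s_2=h^2+(s-s_1)(s-s_2)+(1-c)\,s(s_1+s_2).
\]
If $s(s_1+s_2)\le0$ the first form is at least $h^2$. Otherwise the second form is, because $s\in T$ is not strictly between $s_1$ and $s_2$. By symmetry all sub-edges are strictly Gabriel. The foot is needed: for $s_1=-2s_2$ and $s=s_2$ the value is $h^2-(1-c)s_2^2$, which is negative for small $h$.
\end{example}

The example contains both ideas of the proof. Matched points do not disturb each other, however close the edges are; and a single sub-edge may run from $s_1$ to $s_2$ with an arbitrarily large ratio $s_2/s_1$.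

\subsection*{Holonomy}
With three lines, matchings need not compose.

\begin{lemma}\label{lem:hol}
Let $\ell_1,\ell_2,\ell_3$ be distinct lines whose directions $u_1,u_2,u_3$ have pairwise positive inner products, and let $\mu_{ij}\colon\ell_i\to\ell_j$ be the matchings. For $p\in\ell_1$ put $P=\mu_{12}(p)-p$, $Q=\mu_{13}(p)-p$, $U=u_2-u_1$, $W=u_3-u_1$. Then $\mu_{23}(\mu_{12}(p))=\mu_{13}(p)+\tau u_3$ with
\begin{equation}\label{eq:hol}
\tau\,(1+u_2\cdot u_3)=P\cdot W-Q\cdot U .
\end{equation}
\end{lemma}

\begin{proof}
The definition of $\mu_{23}$ reads $(Q+\tau u_3-P)\cdot(u_2+u_3)=0$, that is, $\tau(1+u_2\cdot u_3)=(P-Q)\cdot(2u_1+U+W)$. The definitions of $\mu_{12}$ and $\mu_{13}$ read $P\cdot(2u_1+U)=0$ and $Q\cdot(2u_1+W)=0$.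
\end{proof}

The holonomy $\tau$ vanishes for three parallel lines ($U=W=0$) and for three lines through a common point ($P=sU$, $Q=sW$), but not in general.

\begin{example}[three lines]\label{ex:three}
Let $\ell_1$ be the $x_3$-axis, $\ell_2=\ell_1+(h,0,0)$, and let $\ell_3$ pass through $(0,h,0)$ with direction $(\sin\theta,0,\cos\theta)$, $0<\theta<\pi/2$. Then $U=0$ and $P\cdot W=h\sin\theta$, so $\tau=h\tan(\theta/2)$ for every $p$, and $\mu_{31}\mu_{23}\mu_{12}(p)=p+\tau u_1$. Closing a point set under the three matchings, as in Example~\ref{ex:two}, puts points at spacing $\tau$ along the lines, and their number on a unit segment is not bounded as $h\theta\to0$.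
\end{example}

So we must tolerate errors. Let $q=p+Lu$ be the successor of $p$ on $\ell$ and let $x=\mu(p)+tu'$ be an imperfect partner of $p$. By \eqref{eq:Vb},
\[
(x-p)\cdot(x-q)=|V|^2-L\,V\cdot u\ge0.9D^2-L\bigl(|t|+\tfrac12\kappa D\bigr).
\]
The tolerance for $t$ is of order $D^2/L$, \emph{quadratic} in the distance of the lines. The holonomy is quadratic as well: at distance at least $\rho$ from the feet, \eqref{eq:D} gives $\kappa\le D/\rho$, and the right side of \eqref{eq:hol} is a sum of two products of a distance $D$ and an angle $\kappa$. Steps of length $\rho$ divided by a polynomial in $n$ can therefore absorb the errors accumulated over $n$ matchings, no matter how small $D$ is.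

\section{Plan and constants}\label{sec:plan}

From now on $m\ge1$, so $n\ge3$ and $m<n$. The construction has four stages.
\begin{enumerate}
\item \emph{Features.} A set $F$ of at most $4n^2$ points contains the vertices, the feet of common perpendiculars and the points at distance $w$ from them. The local scale is $\rho(x)=\operatorname{dist}(x,F)$.
\item \emph{Annuli.} Points at spacing proportional to $\rho$ would accumulate at every feature. We single out spherical shells without features and put no points in them; outside the shells, $\rho$ is within a polynomial factor of one of polynomially many numbers.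
\item \emph{Levels.} At spacing about $\beta\rho$ outside the shells, and on their boundary spheres, we place \emph{levels}: sets of almost matched points, one on each edge of a bundle of edges at mutual distances about $\gamma\rho$ or less.
\item \emph{Fine steps.} Outside the shells, the segment between consecutive level points is cut into $k$ equal parts. Since matchings are isometries, the cut points on neighboring edges are as well matched as the level points.
\end{enumerate}
The constants are
\[
N=1000n^4,\qquad\beta=N^{-2},\qquad\gamma=N^{-4},\qquad k=N^4,\qquad A=N^{16}.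
\]
What matters is the order $A^{-1/2}\ll\beta/k\ll\gamma\ll\beta\ll1$, with room for powers of $n$ in each gap. Levels are displaced by about $n\gamma\rho$ when they are matched, which must be small against their spacing $\beta\rho$. Fine steps have length about $\beta\rho/k$, which must be small against $\gamma\rho$, so that any edge entering the diametral ball of a step belongs to the bundle; this is why stage 4 cannot be replaced by denser levels. Finally, a point in the diametral ball of a segment that crosses a shell will be within about $A^{-1/2}\rho$ of an endpoint, and this must be less than a fine step. The numerical inequalities below reduce to $N\ge81000$ and to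
\[
cn^a\le N^b\qquad\text{whenever }a\le4b\text{ and }c\le10^{3b}.
\]

\section{Features and the local scale}\label{sec:features}

For an ordered pair $(e,f)$ of edges with non-parallel lines let $\theta\in(0,\pi/2]$ be the angle of the lines, $h$ their distance, $a_{ef}\in\bar e$ the foot of the common perpendicular, and $w_{ef}=h/(2\sin(\theta/2))$. The set $F$ of \emph{features} consists of all vertices of $K$ and, for every such pair, the point $a_{ef}$ and the two points of $\bar e$ at distance $w_{ef}$ from it. Features need not lie on $|K|$. We have $|F|\le n+3m^2\le4n^2$. Put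
\[
\rho(x)=\operatorname{dist}(x,F),\qquad\lambda(x)=\beta\rho(x).
\]
The function $\rho$ is 1-Lipschitz. A point of $|K|\setminus F$ is not a vertex, so it lies on exactly one edge. This fact and part (b) of the next lemma are where we use that edges meet only in vertices. When lines $\bar e,\bar f$ are oriented with $u_e\cdot u_f>0$, we write $\mu_{ef},D_{ef},\kappa_{ef}$ for the objects of Section~\ref{sec:lines}; then $w_{ef}$ is the number $w$ of \eqref{eq:D}.

Inside $B(x,\rho(x))$ the complex is a family of lines, and those that pass near $x$ are almost parallel.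

\begin{lemma}\label{lem:local}
Let $\rho(x)>0$.
\begin{itemize}
\item[(a)] If an edge $f$ meets $B(x,\rho(x))$, then $f\cap B(x,\rho(x))=\bar f\cap B(x,\rho(x))$.
\item[(b)] If $e\ne f$ are edges, $x\in e$, $y\in f$ and $|x-y|\le\rho(x)/20$, then $\bar e\ne\bar f$, the lines are not perpendicular, and, oriented with $u_e\cdot u_f>0$, they satisfy $\kappa_{ef}\le\sqrt2\,\operatorname{dist}(x,\bar f)/\rho(x)<\frac1{10}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The segment $f$ meets the chord $\bar f\cap B(x,\rho(x))$, and its endpoints are features, hence not on the chord. So $f$ contains the chord.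

(b) If $\bar e=\bar f$, then by (a) both edges contain the same chord, which is impossible in a complex. If the lines are parallel, $\kappa_{ef}=0$. Otherwise $|x-a_{ef}|\ge\rho(x)$, so $\rho(x)/20\ge\operatorname{dist}(x,\bar f)\ge|x-a_{ef}|\sin\theta\ge\rho(x)\sin\theta$. Hence $\theta\ne\pi/2$, and $\kappa_{ef}\le\sqrt2\sin\theta\le\sqrt2\,\operatorname{dist}(x,\bar f)/\rho(x)\le\sqrt2/20$.
\end{proof}

\section{Annuli}\label{sec:annuli}

Seen from a feature $o$, the complex changes only at finitely many radii. Let $\Delta(o)$ be the set of positive numbers among $|o-o'|$ ($o'\in F$) and $\operatorname{dist}(o,e)$ ($e$ an edge); it is non-empty because $K$ has two vertices. List $\Delta(o)\cup\{0\}$ as $0=\delta_0<\delta_1<\dots<\delta_J$. A \emph{gap} is a triple $(o,r,R)=(o,\delta_i,\delta_{i+1})$ with $R\ge A^4r$; for $i=0$ the condition always holds. In a gap,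
\begin{equation}\label{eq:gap}
\text{no feature satisfies }r<|x-o|<R,\text{ and an edge meeting }B(o,R)\text{ meets }\bar B(o,r).
\end{equation}
Features that lie close together see the same empty shell, and we want only one pair of boundary spheres for it. So we define the \emph{type} of a gap as the pair $(C,\mathcal{E})$ with $C=F\cap\bar B(o,r)$ and $\mathcal{E}=\{e:\operatorname{dist}(o,e)\le r\}$, and we choose one gap of each type that occurs. The chosen gaps are the \emph{annuli}. There are at most $|F|(|F|+m)\le20n^4$ pairs $(o,\delta)$ with $\delta\in\Delta(o)$, hence at most $20n^4$ annuli.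

For an annulus put $r'=Ar$ and $R'=R/A$, so that $R'\ge A^2r'$, and define
\[
\begin{array}{ll}
\text{the \emph{core}}&Z=\{x:r'<|x-o|<R'\},\\[2pt]
\text{the closed shells}&Z_j=\{x:(1-j\beta)r'\le|x-o|\le(1+j\beta)R'\},\quad j=0,1,2,\\[2pt]
\text{the \emph{wide core}}&\widehat Z=\{x:r'/2<|x-o|<2R'\}.
\end{array}
\]
The factors $A$ make $\bar B(o,r)$ look like a point from the core, and the complement of $B(o,R)$ look infinitely far.

\begin{lemma}\label{lem:annuli}
\begin{itemize}
\item[(a)] If $(o,r,R)$ and $(o^*,r^*,R^*)$ are gaps of the same type, then $|o-o^*|\le r$, $r^*\le2r$ and $R^*\ge R-r$.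
\item[(b)] For every $o\in F$ the gap $(o,0,\delta_1)$ is the only one of its type, so it is an annulus.
\item[(c)] Wide cores of distinct annuli are disjoint.
\item[(d)] If $x\in|K|\setminus F$ lies in no core and $o$ is a feature nearest to $x$, then $A^{-5}\delta\le\rho(x)\le A^5\delta$ for some $\delta\in\Delta(o)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $o^*\in C^*=C$, we have $|o-o^*|\le r$. If $r^*>0$, it is the distance from $o^*$ to a member of $C$ or $\mathcal{E}$; this member is within $r$ of $o$, so $r^*\le2r$. The number $R^*$ is the distance from $o^*$ to a feature not in $C$ or an edge not in $\mathcal{E}$, which by \eqref{eq:gap} has distance at least $R$ from $o$.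

(b) Part (a) with $r=0$ gives $o^*=o$ and $r^*=0$.

(c) Let $x$ lie in the wide cores of $(o_i,r_i,R_i)$, $i=1,2$, and put $d_i=|x-o_i|$ with $0<d_1\le d_2$. Then $d_i<2R_i/A$ and $r_i\le2d_i/A$. First, $|o_1-o_2|\le2d_2<R_2$, so $|o_1-o_2|\le r_2\le2d_2/A$ by \eqref{eq:gap}. Hence $d_2\le1.1d_1$ and $|o_1-o_2|\le2.1d_1<R_1$, so also $|o_1-o_2|\le r_1$. A member of $C_1$ or $\mathcal{E}_1$ has distance at most $2r_1\le4d_2/A<R_2$ from $o_2$, so it belongs to $C_2$ or $\mathcal{E}_2$. A member of $C_2$ or $\mathcal{E}_2$ has distance at most $2r_2\le4d_2/A\le5d_1/A<R_1$ from $o_1$, so it belongs to $C_1$ or $\mathcal{E}_1$. The types agree, and so do the annuli.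

(d) The point $x$ lies on an edge, and by convexity $\rho(x)=|x-o|$ is at most the distance from $o$ to one of the endpoints, hence at most $\delta_J$. Let $\delta_i<\rho(x)\le\delta_{i+1}$. If $\delta_{i+1}<A^4\delta_i$, take $\delta=\delta_i$. Otherwise $(o,r,R)=(o,\delta_i,\delta_{i+1})$ is a gap. If $\rho(x)\le4Ar$ take $\delta=r$, and if $\rho(x)\ge R/(4A)$ take $\delta=R$. In the remaining case $4Ar<\rho(x)<R/(4A)$, let $(o^*,r^*,R^*)$ be the annulus of the same type. By (a), $|x-o^*|\ge\rho(x)-r>2Ar\ge Ar^*$ and $|x-o^*|\le\rho(x)+r\le2\rho(x)<R/(2A)\le R^*/A$. So $x$ lies in a core, contrary to the hypothesis.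
\end{proof}

\subsection*{Branches}
Fix an annulus and take $o=0$. An edge that meets the shell $r<|x|<R$ belongs to $\mathcal{E}$. For $e\in\mathcal{E}$ write the points of $\bar e$ as $b+\xi u$ with $b\perp u$; then $|b|\le r$ and $|b+\xi u|^2=|b|^2+\xi^2$. Let $x\in e$ with $r<|x|<R$. Then $\xi(x)\ne0$, and we orient $u$ so that $\xi(x)>0$. The edge contains a point $x_0$ with $|x_0|\le r$ and the segment $[x_0,x]$; beyond $x$ the norm increases, and by \eqref{eq:gap} the edge cannot end before the norm reaches $R$. Hence the part of $e$ in the shell is a union of at most two \emph{branches}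
\[
\{\,b+\xi u:\ \xi>0,\ r<|b+\xi u|<R\,\}
\]
with \emph{outward} directions $u$, opposite to each other if there are two. Along a branch the norm increases with $\xi$. If $x$ is on a branch and $r'/2\le|x|\le2R'$, then $|b|\le r\le2|x|/A$ and $R\ge A|x|/2$. Using $\sqrt{1-t}\ge1-t$ on $[0,1]$ and $\min(|x|-r,R-|x|)\le\rho(x)\le|x|$ we obtain
\begin{equation}\label{eq:branch}
|x|-\frac{r^2}{|x|}\le\xi\le|x|,\qquad\frac{d|x|}{d\xi}=\frac\xi{|x|}\ge0.99,\qquad\Bigl(1-\frac2A\Bigr)|x|\le\rho(x)\le|x| .
\end{equation}
The \emph{spheres} of the annulus are centered at $o$ and have radius $\sigma=R'$ and, if $r>0$, $\sigma=r'$. Each branch meets each sphere in exactly one \emph{sphere point} $y=b+\xi u$. For both radii $r\le\sigma/A$ and $R\ge A\sigma$, so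
\begin{equation}\label{eq:sphere}
\Bigl(1-\frac1A\Bigr)\sigma\le\rho(y)\le\sigma,\qquad|\xi-\sigma|\le\frac\sigma{A^2},\qquad\Bigl|\frac y\sigma-u\Bigr|\le\frac{r+r^2/\sigma}\sigma\le\frac2A .
\end{equation}

\section{Levels}\label{sec:levels}

A level is made in two steps. A surface transversal to the edges, a plane or a sphere of an annulus, decides where the level is and which edges take part. The intersection points are not good enough: on a plane that is oblique to two edges at distance $d$ they are offset by an amount of order $d$, not $d^2/\rho$. So we correct them by matchings.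

\subsection*{Planes}
There is a unit vector $v$ with $|u_e\cdot v|\ge\frac1{2n}$ for all edges $e$: by Archimedes' theorem the zone $\{v:|v\cdot u|<t\}$ has relative measure $t$ on the unit sphere, and $m\cdot\frac1{2n}<1$. This is the only use of the dimension. Put $H(x)=x\cdot v$ and $\Pi_h=\{x:H(x)=h\}$. The function $H$ is 1-Lipschitz and changes at rate at least $\frac1{2n}$ along each edge, so each edge meets $\Pi_h$ at most once.

The desired spacing $\lambda$ varies in space, and a dyadic rule adapts to it. Let $\nu(h)$ be the largest power $2^j$, $j\in\mathbb{Z}$, with $h\in2^j\mathbb{Z}$, where $\nu(0)=\infty$ and $\nu(h)=0$ if there is none. If $h\ne h'$, then $|h-h'|\ge\min(\nu(h),\nu(h'))$, because both numbers are multiples of the minimum when it is positive.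

\subsection*{Groups}
On each sphere of each annulus, of radius $\sigma$, link two sphere points if their distance is at most $\gamma\sigma$. The connected components are the \emph{sphere groups}, of \emph{scale} $\sigma$; fix a root in each. A sphere has at most $2m$ sphere points, so a group has diameter less than $2n\gamma\sigma<\sigma$, while the sphere points of two branches of one edge have distance $2\xi>\sigma$ by \eqref{eq:sphere}. So a sphere group has at most one point on each edge.

For each $h$, link two points $y,y'$ of the finite set $(\Pi_h\cap|K|)\setminus F$ if $|y-y'|\le\gamma\min(\rho(y),\rho(y'))$. The connected components are the \emph{plane groups}; each has at most one point on each edge. Along a link $\rho$ changes by a factor at most $1+\gamma$, and $(1+\gamma)^n\le1.01$, so any two points of a plane group satisfy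
\begin{equation}\label{eq:plane}
\rho(y')\le1.01\rho(y),\qquad|y-y'|\le1.01\,n\gamma\rho(y).
\end{equation}
A plane group $Y\subset\Pi_h$ is \emph{selected} if
\begin{itemize}
\item[(S1)] $Y$ meets the shell $Z_1$ of no annulus, and
\item[(S2)] $\nu(h)\ge\frac12\lambda(y)$ for some $y\in Y$.
\end{itemize}
Its scale is $\sigma=\rho(y_0)$ for a fixed root $y_0\in Y$. Selection applies to a group as a whole, so close edges receive their points together. Condition (S1) keeps cores empty and keeps plane levels away from the spheres; (S2) keeps plane levels away from each other.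

From now on a \emph{group} is a sphere group or a selected plane group. By \eqref{eq:sphere} and \eqref{eq:plane}, a group of scale $\sigma$ has at most $n$ points, they satisfy $0.99\sigma\le\rho(y)\le1.01\sigma$, links have length at most $1.01\gamma\sigma$, and the diameter is at most $1.01n\gamma\sigma\le\rho(y)/20$. So Lemma~\ref{lem:local}(b) applies to any two edges represented in a group. We write $y_e$ for the point of the group on $e$ and orient the edges as follows. In a plane group, orient the root edge by some $u_0$ and every other edge with $u_e\cdot u_0>0$; then $|u_e-u_0|<\frac1{10}$, so $|u_e-u_f|<\frac15$. In a sphere group use outward directions; by \eqref{eq:sphere}, $|u_e-u_f|\le1.01n\gamma+4/A$. In both cases $u_e\cdot u_f=1-\frac12|u_e-u_f|^2>0$ for all pairs, hence $\kappa_{ef}=|u_e-u_f|<\frac1{10}$.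

\subsection*{Matching along a minimum spanning tree}
Exact matching is possible only along a tree, and the error for a pair $e,f$ must be quadratic in the distance of \emph{this} pair, which may be much smaller than the diameter of the group. A minimum spanning tree achieves this. Fix one in the complete graph on the group with weights $|y-y'|$. If a tree edge is removed, any two points in different components are at least as far apart as the removed edge is long; otherwise an exchange would decrease the weight. Consequently every edge on the tree path from $y$ to $y'$ has length at most $|y-y'|$, and every tree edge has length at most $1.01\gamma\sigma$, since some link joins the two components.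

Put $p_e=y_e$ at the root, and $p_f=\mu_{ef}(p_e)$ along each tree edge $y_ey_f$ leading away from the root; since $\mu_{fe}=\mu_{ef}^{-1}$, the relation holds in both directions. The set of all $p_e$ is the \emph{level} of the group, with the same scale. We speak of plane levels and sphere levels.

\begin{lemma}\label{lem:level}
Let $e\ne f$ be edges represented in a group of scale $\sigma$. Put $d=|y_e-y_f|>0$, $D=D_{ef}(p_e)$ and $p_f=\mu_{ef}(p_e)+tu_f$.
\begin{itemize}
\item[(a)] $\kappa_{ef}\le1.5\,d/\sigma$.
\item[(b)] $d/(2n)\le\operatorname{dist}(y_e,\bar f)\le D_{ef}(y_e)\le\sqrt2\,d$.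
\item[(c)] $p_e\in e$, $|p_e-y_e|\le2n\gamma\sigma$ and $0.97\sigma\le\rho(p_e)\le1.02\sigma$. In particular $p_e\notin F$ and $|p_e-y_e|\le3n\gamma\min(\rho(y_e),\rho(p_e))$. In a sphere group $|p_e-y_e|\le\sigma/(2A)$, and $p_e=y_e$ if $r=0$.
\item[(d)] $d/(2.1n)\le D\le1.5\,d$.
\item[(e)] Let $e=i_0,i_1,\dots,i_l=f$ be the tree path, $P_j=\mu_{ei_j}(p_e)-p_e$ and $U_j=u_{i_j}-u_e$ for $1\le j\le l$. Then $|P_j|\le1.5nd$, $|U_j|\le1.5nd/\sigma$ and $|t|\le\sum_{j=1}^{l-1}|P_j\cdot U_{j+1}-P_{j+1}\cdot U_j|$.
\item[(f)] $|t|\le2.4\,n^3d^2/\sigma\le11n^5D^2/\sigma$.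
\end{itemize}
Part \emph{(c)} holds also for a group with a single point.
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:local}(b) gives $\kappa_{ef}\le\sqrt2\,d/(0.99\sigma)$.

(b) The last two inequalities are \eqref{eq:lip}. The first expresses transversality. With $\zeta=(y_f-y_e)/d$, the distance $\operatorname{dist}(y_e,\bar f)$ is $d$ times the sine of the angle between $\zeta$ and $u_f$, that is, $d\,|u_f-(u_f\cdot\zeta)\zeta|$. In a plane group $\zeta\perp v$, so $|u_f-(u_f\cdot\zeta)\zeta|\ge|u_f\cdot v|\ge\frac1{2n}$. In a sphere group with $o=0$, the vector $\omega=(y_e+y_f)/(2\sigma)$ is orthogonal to $\zeta$ because $|y_e|=|y_f|$, and $|\omega-\frac12(u_e+u_f)|\le2/A$ by \eqref{eq:sphere}. So $|u_f\cdot\zeta|\le|u_f-\omega|\le\frac12\kappa_{ef}+\frac2A\le0.1$, and the sine is at least $0.99$.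

(c) Let $y_ey_f$ be a tree edge and $y_f=\mu_{ef}(y_e)+\phi u_f$. Taking the inner product of $y_f-y_e$ with $u_e+u_f$ gives
\[
\phi=\frac{(y_f-y_e)\cdot(u_e+u_f)}{1+u_e\cdot u_f},\qquad1+u_e\cdot u_f=\tfrac12|u_e+u_f|^2=2-\tfrac12\kappa_{ef}^2\ge1.99 .
\]
Hence $|\phi|\le2d/|u_e+u_f|\le1.01d\le1.1\gamma\sigma$. In a sphere group the numerator equals $(y_f-y_e)\cdot(u_e+u_f-2\omega)$, so $|\phi|\le4d/(1.99A)\le3\gamma\sigma/A$; if $r=0$, then $y_e=\sigma u_e$, $y_f=\sigma u_f$ and $\phi=0$. If $p_e=y_e+\alpha u_e$, then $p_f=\mu_{ef}(y_e)+\alpha u_f=y_f+(\alpha-\phi)u_f$. Summing over at most $n$ tree edges from the root gives the bounds on $|p_e-y_e|$, as $3n\gamma\le\frac12$. Lemma~\ref{lem:local}(a) at $y_e$ gives $p_e\in e$, and the bounds on $\rho(p_e)$ follow from $0.99\sigma\le\rho(y_e)\le1.01\sigma$.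

(d) By \eqref{eq:lip}, (a) and (c), $|D-D_{ef}(y_e)|\le3n\gamma d\le0.001d/n$. Combine with (b).

(e) All edges of the tree path have length at most $d$, so $|y_e-y_{i_j}|\le nd$, and (d) and (a) for the pair $(e,i_j)$ bound $P_j$ and $U_j$. Write $p_{i_j}=\mu_{ei_j}(p_e)+t_ju_{i_j}$. Then $t_1=0$ and $t_l=t$. Applying $\mu_{i_ji_{j+1}}$, which maps $p_{i_j}$ to $p_{i_{j+1}}$, and Lemma~\ref{lem:hol} to the lines of $e,i_j,i_{j+1}$, we get $t_{j+1}=t_j+\tau_j$ with $\tau_j(1+u_{i_j}\cdot u_{i_{j+1}})=P_j\cdot U_{j+1}-P_{j+1}\cdot U_j$. The factor in parentheses is at least $1.99$.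

(f) The same computation gives $|t|\le n\cdot2(1.5nd)^2/(1.99\sigma)\le2.4n^3d^2/\sigma$, and $d\le2.1nD$ by (d).
\end{proof}

The next lemma says that no close edge is left out of a level.

\begin{lemma}[synchronization]\label{lem:sync}
Let $z\in g$ be a point of a level of scale $\sigma$, and let $e\ne g$ be an edge with $\operatorname{dist}(z,e)\le\gamma\sigma/(100n)$. Then the level contains a point of $e$.
\end{lemma}

\begin{proof}
Write $z=p_g$ and take $x\in e$ with $|x-z|\le\gamma\sigma/(100n)$. We show that the group contains a point of $e$.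

\emph{Plane level in $\Pi_h$.} Since $\rho(z)\ge0.97\sigma$, Lemma~\ref{lem:local}(b) gives $\kappa_{ge}\le\gamma/(60n)$. By \eqref{eq:lip} and $|z-y_g|\le2n\gamma\sigma$,
\[
\operatorname{dist}(y_g,\bar e)\le\frac{\gamma\sigma}{100n}+\frac{\gamma^2\sigma}{30}\le\epsilon_1:=\frac{1.1\gamma\sigma}{100n}.
\]
The point $x_1\in\bar e$ nearest to $y_g$ has $|H(x_1)-h|\le\epsilon_1$, so $\bar e$ meets $\Pi_h$ in a point $y$ with $|y-x_1|\le2n\epsilon_1$ and $|y-y_g|\le(2n+1)\epsilon_1\le0.04\gamma\sigma$. Both $x$ and $y$ lie in $B(y_g,\rho(y_g))$, so $y\in e$ by Lemma~\ref{lem:local}(a). Also $\rho(y)\ge0.9\sigma$, so $y\notin F$ and $y$ is linked to $y_g$.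

\emph{Sphere level, $o=0$.} We have $\bigl||x|-\sigma\bigr|\le|x-z|+|z-y_g|\le\frac{\gamma\sigma}{100n}+\frac\sigma{2A}\le\frac{\gamma\sigma}{90n}$, so $x$ lies on a branch of $e$. By \eqref{eq:branch} the sphere point $y$ of this branch satisfies $|y-x|\le\frac{1.02\gamma\sigma}{90n}$. Hence $|y-y_g|\le|y-x|+|x-z|+|z-y_g|\le\gamma\sigma$, and $y$ is linked to $y_g$.
\end{proof}

\section{Spacing, density and number of level points}\label{sec:count}

\begin{lemma}\label{lem:where}
Fix an annulus $(o,r,R)$.
\begin{itemize}
\item[(a)] A point of a level on a sphere of radius $\sigma$ of this annulus lies within $\sigma/(2A)$ of the sphere; it lies in the wide core of this annulus and in no other wide core.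
\item[(b)] A plane level point $p$ satisfies $|p-o|\le(1-\frac\beta2)r'$ or $|p-o|\ge(1+\frac\beta2)R'$, the latter if $r=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Lemmas~\ref{lem:level}(c) and~\ref{lem:annuli}(c). (b) The point $y$ of the group on the edge of $p$ is not in $Z_1$, so $|y-o|<(1-\beta)r'$, which is impossible if $r=0$, or $|y-o|>(1+\beta)R'$. Moreover $|p-y|\le3n\gamma\rho(y)\le\frac\beta4|y-o|$, and $(1+\frac\beta4)(1-\beta)\le1-\frac\beta2$, $(1-\frac\beta4)(1+\beta)\ge1+\frac\beta2$.
\end{proof}

\begin{lemma}[spacing]\label{lem:spacing}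
If $z,z'$ are points of the levels of two different groups and lie on the same edge, then $|z-z'|\ge0.3\lambda(z)$.
\end{lemma}

\begin{proof}
Let $y,y'$ be the corresponding points of the groups. Suppose $|z-z'|<0.3\lambda(z)$; then $0.99\lambda(z)\le\lambda(z')\le1.01\lambda(z)$.

\emph{Two plane levels,} in $\Pi_h$ and $\Pi_{h'}$. If $h=h'$ then $y=y'$ and the groups coincide, so $h\ne h'$. If $\sigma$ is the scale of the level of $z$, then (S2) and Lemma~\ref{lem:level}(c) give $\nu(h)\ge\frac12\cdot0.99\beta\sigma\ge0.48\lambda(z)$, and in the same way $\nu(h')\ge0.48\lambda(z')\ge0.47\lambda(z)$. So $|y-y'|\ge|h-h'|\ge0.47\lambda(z)$. Since $|z-y|\le3n\gamma\rho(z)=3nN^{-2}\lambda(z)$ and $|z'-y'|\le3nN^{-2}\lambda(z')$ are at most $0.005\lambda(z)$, we get $|z-z'|\ge0.46\lambda(z)$, a contradiction.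

\emph{Two sphere levels.} Let $\sigma$ be the scale of the level of $z$, so $\lambda(z)\le1.02\beta\sigma<\sigma/3$. If both belong to the same sphere, then $y\ne y'$ lie on opposite branches, $|y-y'|\ge1.9\sigma$ by \eqref{eq:sphere}, and $|z-z'|\ge\sigma$. If they belong to the two spheres of one annulus, then $|z-z'|\ge(1-\frac1{2A})R'-(1+\frac1{2A})r'\ge0.9\sigma$. If they belong to different annuli, all points within $\sigma/3$ of $z$ have distance from the center in $(\sigma/2,2\sigma)$, so they lie in the wide core of the annulus of $z$, which does not contain $z'$. Each case is a contradiction.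

\emph{One of each.} Let $z_1\in\{z,z'\}$ be the sphere level point, $\sigma\in\{r',R'\}$ the radius of its sphere and $z_2$ the plane level point. By Lemma~\ref{lem:where}, $|z_2-o|$ differs from $\sigma$ by at least $\frac\beta2\sigma$, so $|z-z'|\ge\frac\beta2\sigma-\frac\sigma{2A}\ge0.49\beta\sigma\ge0.45\lambda(z_1)\ge0.44\lambda(z)$, a contradiction.
\end{proof}

Thus every level point lies on exactly one edge and belongs to exactly one level, and a level has at most one point on each edge.

\begin{lemma}[density]\label{lem:density}
If $x\in e\setminus F$ lies in no core, there is a level point on $e$ within $45n\lambda(x)$ of $x$.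
\end{lemma}

\begin{proof}
Let $I\subset\bar e$ be a segment of length $40n\lambda(x)<\rho(x)/100$ starting at $x$. Then $I\subset e$ by Lemma~\ref{lem:local}(a), and $0.99\rho(x)\le\rho\le1.01\rho(x)$ on $I$.

Suppose first that $I$ meets the shell $Z_0$ of an annulus. Since $x\ne o$ is not in the core, $|x-o|\ge R'$, or $r>0$ and $|x-o|\le r'$. By continuity $I$ contains a point $y$ on a sphere of the annulus, of radius $\sigma$; it is a sphere point of $e$, and $\sigma\le1.02\rho(x)$ by \eqref{eq:sphere}. Its level point is within $\sigma/(2A)\le\lambda(x)$ of $y$.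

Now suppose $I$ misses all shells $Z_0$. We claim that $I$ contains a segment $I'$ of length $18n\lambda(x)$ that misses all shells $Z_2$. Let $z\in I\cap Z_2$ for an annulus with $o=0$. Then $|z|\in[(1-2\beta)r',r')$ or $|z|\in(R',(1+2\beta)R']$; let $\sigma$ be $r'$ or $R'$ accordingly. The length of $I$ is at most $\rho(z)/99\le|z|/99$, so norms on $I$ lie in $[0.97\sigma,1.03\sigma]$ and $I$ is contained in the wide core. By Lemma~\ref{lem:annuli}(c) only one annulus has this property. Being connected, $I$ lies in one branch and on one side of $Z_0$, so on $I\cap Z_2$ the norm ranges in an interval of length $2\beta\sigma$. By \eqref{eq:branch}, $I\cap Z_2$ lies in a segment of length $2.1\beta\sigma\le2.2\lambda(x)$, where we used $\rho(x)\ge(1-\frac2A)0.97\sigma$. One of the remaining pieces of $I$ has length at least $(20n-1.1)\lambda(x)>18n\lambda(x)$, which proves the claim.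

On $I'$ the function $H$ varies by at least $9\lambda(x)$. Choose $2^j\in[\lambda(x),2\lambda(x))$ and $y\in I'$ with $H(y)\in2^j\mathbb{Z}$, and let $Y$ be the plane group of $y$. It satisfies (S2), as $\nu(H(y))\ge\lambda(x)\ge\frac12\lambda(y)$. For (S1), let $y'\in Y$ and fix an annulus. By \eqref{eq:plane}, $|y-y'|\le\frac\beta4|y-o|$. Since $y\notin Z_2$, $(1+\frac\beta4)(1-2\beta)\le1-\beta$ and $(1-\frac\beta4)(1+2\beta)\ge1+\beta$, we get $y'\notin Z_1$. So $Y$ is selected, and its level point on $e$ is within $3n\gamma\rho(y)\le\lambda(x)$ of $y$. In both cases the level point is within $(40n+1)\lambda(x)$ of $x$.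
\end{proof}

\begin{lemma}\label{lem:count}
There are at most $201\,n^5A^{10}N^2$ level points.
\end{lemma}

\begin{proof}
There are at most $20n^4\cdot2\cdot2n=80n^5$ sphere level points. A plane level point $p$ on $e$ comes from a point $y\in e\setminus F$ in no core, by (S1). Lemma~\ref{lem:annuli}(d) assigns to it a triple $(e,o,\delta)$ with $\delta\in\Delta(o)$ and $|y-o|=\rho(y)\in[A^{-5}\delta,A^5\delta]$; there are at most $20n^5$ triples. For a fixed triple the points $y$ lie on a segment of length $2A^5\delta$, and $|p-y|\le3n\gamma\rho(y)$. So the points $p$ lie on a segment of length $2.2A^5\delta$, and by Lemma~\ref{lem:spacing} their mutual distances are at least $0.3\beta(1-3n\gamma)A^{-5}\delta\ge0.29A^{-5}\delta/N^2$. There are at most $1+\frac{2.2}{0.29}A^{10}N^2\le10A^{10}N^2$ of them.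
\end{proof}

\section{The set $S$}\label{sec:S}

Let $S_0$ be the finite set consisting of $F\cap|K|$ and all level points. To each branch of each annulus we attach a \emph{jump segment} (Figure~\ref{fig:annulus}). If $r>0$, it is $[p,q]$, where $p$ and $q$ are the level points that come from the sphere points of the branch at radii $r'$ and $R'$; by Lemma~\ref{lem:level}(c) they lie on the branch. If $r=0$, it is $[o,q]$, where $q$ is the sphere point of the branch at radius $R'$, which is a level point; here $o$ lies on the edge. A segment $[G,G']$ between consecutive points of $S_0$ on an edge that is not a jump segment is called \emph{short}.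

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[dashed] (0,0) circle (0.4);
\draw[gray] (0,0) circle (1);
\draw[gray] (-30:4) arc (-30:28:4);
\draw (0.196,0.276)--(4.751,1.219);
\draw (0.086,0.083)--(4.843,0.751);
\draw (0.193,-0.187)--(4.615,-1.652);
\draw[ultra thick] (0.906,0.423)--(3.864,1.035);
\draw[ultra thick] (0.978,0.208)--(3.951,0.626);
\draw[ultra thick] (0.906,-0.423)--(3.759,-1.368);
\foreach \p in {(0.906,0.423),(3.864,1.035),(0.978,0.208),(3.951,0.626),(0.906,-0.423),(3.759,-1.368)} \fill \p circle (0.055);
\foreach \p in {(4.160,1.096),(4.456,1.157),(4.248,0.668),(4.546,0.710),(4.044,-1.463),(4.330,-1.557)} \fill \p circle (0.035);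
\fill (0,0) circle (0.03) node[left] {$o$};
\node at (-0.42,0.36) {$r$};
\node at (-0.85,0.8) {$r'$};
\node at (3.75,2.0) {$R'$};
\node at (1.05,0.63) {$p$};
\node at (3.72,1.2) {$q$};
\end{tikzpicture}
\caption{An annulus with $r>0$, not to scale. All features within distance less than $R$ of $o$ lie in the dashed ball of radius $r$. Each of the three edges has one branch, which crosses the region between the spheres of radii $r'=Ar$ and $R'=R/A$ in a single jump segment (thick) with level points as endpoints. Outside the larger sphere the edges are finely subdivided, with almost matched points on close edges.}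
\label{fig:annulus}
\end{figure}

\begin{lemma}\label{lem:segments}
\begin{itemize}
\item[(a)] The endpoints of a jump segment on $e$ are consecutive in $S_0\cap e$. If $z$ is a level point and an endpoint of a jump segment, the segment has length at least $0.8\rho(z)$.
\item[(b)] If a point $y$ in the interior of a short segment on $e$ lies in the core of an annulus, then $r>0$, and for $\sigma=r'$ or $\sigma=R'$ the point $y$ is within $\sigma/(2A)$ of a sphere point at radius $\sigma$ and of a level point on $e$.
\item[(c)] The endpoints of a short segment $[G,G']$ are level points, and with $M$ the midpoint, $0.29\lambda(M)\le|G-G'|\le90n\lambda(M)$.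
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $o=0$. In the interior of a jump segment the norms lie in $[(1-\frac1{2A})r',(1+\frac1{2A})R']$ if $r>0$ and in $(0,R')$ if $r=0$. There is no feature by \eqref{eq:gap}, no plane level point by Lemma~\ref{lem:where}(b), and no sphere level point of another annulus by Lemma~\ref{lem:where}(a). The sphere level points of the same annulus on $e$ are the endpoints and possibly points on the opposite branch. For the length: if $r=0$, then $z=q$ and $|q-o|\ge\rho(q)$; if $r>0$, the length is at least $|q|-|p|\ge0.9R'$, while $\rho(z)\le|z|\le1.1R'$.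

(b) By (a), the interior of a short segment is disjoint from all jump segments. The point $y$ lies on a branch. If $r=0$, the part of the branch in the core is the interior of its jump segment; so $r>0$. Then $y$ lies strictly between the two sphere points of the branch but not in $[p,q]$, so it lies between a sphere point and the level point that comes from it. These are at distance at most $\sigma/(2A)$.

(c) Suppose $G\in F$. By Lemma~\ref{lem:annuli}(b), $(G,0,\delta_1)$ is an annulus, and the part of $e$ that leaves $G$ toward $G'$ starts with one of its branches. By (a), the jump segment of this branch is $[G,G']$, which is excluded. So $G$ and $G'$ are level points, and $M\notin F$ because features on $e$ belong to $S_0$. The open segment $(G,G')$ contains no level point. If $M$ lies in no core, Lemma~\ref{lem:density} gives $\frac12|G-G'|\le45n\lambda(M)$. If $M$ lies in a core, (b) and \eqref{eq:sphere} give $\rho(M)\ge0.99\sigma$ and $\frac12|G-G'|\le\sigma/(2A)\le\lambda(M)$. The lower bound follows from Lemma~\ref{lem:spacing} and $\rho(G)\ge(1-45n\beta)\rho(M)$.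
\end{proof}

\begin{definition}
Cut each short segment into $k$ equal parts, called \emph{fine steps}. The set $S$ consists of $S_0$ and all cut points.
\end{definition}

The set $S\subset|K|$ contains all vertices. Mapping a short segment to its first endpoint, in a fixed orientation of each edge, shows that there are at most as many short segments as level points. By Lemma~\ref{lem:count},
\[
|S|\le4n^2+k\cdot201\,n^5A^{10}N^2\le300\,n^5N^{166}.
\]
Two consecutive points of $S$ on an edge bound a fine step or a jump segment, so it remains to prove \eqref{eq:G} for these. We record two properties of $S$.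

\begin{lemma}\label{lem:isolated}
If $z$ is a level point on $g$ and $z\ne x\in S\cap g$, then $|x-z|\ge\lambda(z)/(4k)$.
\end{lemma}

\begin{proof}
The successor of $z$ in $S\cap g$ toward $x$ bounds with $z$ a jump segment, of length at least $0.8\rho(z)$, or a fine step of a short segment with endpoint $z$ and midpoint $M$, of length at least $0.29\lambda(M)/k\ge0.29\lambda(z)/((1+45n\beta)k)$.
\end{proof}

\begin{lemma}\label{lem:empty}
For an annulus with $r>0$, no point $x\in S$ satisfies $(1+\frac1A)r'<|x-o|<(1-\frac1A)R'$. For an annulus with $r=0$, no point of $S$ lies in the core.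
\end{lemma}

\begin{proof}
Features are excluded by \eqref{eq:gap}, plane level points and sphere level points of other annuli by Lemma~\ref{lem:where}, and cut points by Lemma~\ref{lem:segments}(b). Sphere level points of this annulus are within $\sigma/(2A)$ of a sphere, and on the sphere if $r=0$.
\end{proof}

\section{Fine steps}\label{sec:fine}

\begin{proposition}\label{prop:fine}
Every fine step is strictly Gabriel.
\end{proposition}

The idea is that a point $x\in S$ in the diametral ball lies on an edge $f$ so close to $e$ that the short segment containing the step has a twin on $f$. Then $x$ is the almost matched partner of a cut point on $e$, and the tolerance estimate of Section~\ref{sec:lines} applies.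

\begin{proof}
Let $[p,q]$ be a fine step of the short segment $[G,G']\subset e$, with $u_e$ pointing from $G$ to $G'$ and from $p$ to $q$. Let $M$ be the midpoint of $[G,G']$, and put $\rho=\rho(M)$, $\lambda=\lambda(M)$, $L=|q-p|$, $\eta=1100n^6/N^6$. By Lemma~\ref{lem:segments}(c),
\[
kL\le90n\lambda=90n\rho/N^2,\qquad L/\rho\le90n/N^6,\qquad12n^5L/\rho\le\eta,\qquad n\eta\le10^{-15}.
\]
All points that occur below are within $100n\lambda$ of $M$, hence in $B=B(M,\rho/50)$. On $B$ the function $\rho(\cdot)$ lies in $[0.98\rho,1.02\rho]$, so $B$ contains no feature, and a level with a point in $B$ has scale $\sigma\ge0.98\rho/1.02\ge0.95\rho$. Since $L\le0.95\gamma\rho/(100n)$, Lemmas~\ref{lem:sync} and~\ref{lem:level}(f) give: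
\begin{itemize}
\item[($*$)] if $z\in B$ is a level point on $g$ and $g'\ne g$ is an edge with $\operatorname{dist}(z,g')\le L$, then the level of $z$ contains a point $\mu_{gg'}(z)+tu_{g'}$ of $g'$ with $|t|\le12n^5D_{gg'}(z)^2/\rho$.
\end{itemize}
The orientations in the level may differ from ours by a simultaneous reversal, which changes neither $\mu_{gg'}$ nor $|t|$.

Suppose $x\in S\setminus\{p,q\}$ lies in the closed ball with diameter $pq$. Then $(x-p)\cdot u_e\in[0,L]$, and the projection $x_0$ of $x$ to $\bar e$ satisfies $x_0\in[p,q]$, $|x-x_0|\le L/2$. The point $x$ lies on a unique edge $f$, and $f\ne e$ because $p,q$ are consecutive. Lemma~\ref{lem:local}(b), applied to $x_0,x$ and to $x',x$ for $x'\in[G,G']$, lets us orient $f$ with $u_e\cdot u_f>0$ and bounds $\kappa=\kappa_{ef}$: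
\begin{equation}\label{eq:kappa}
\kappa\le L/\rho,\qquad\kappa\le1.5\,D_{ef}(x')/\rho\quad\text{for all }x'\in[G,G'].
\end{equation}

\emph{Step 1: the twin segment.} By \eqref{eq:lip}, $\operatorname{dist}(G,\bar f)\le\frac L2+\kappa kL\le0.51L$, and the nearest point lies on $f$ by Lemma~\ref{lem:local}(a) at $M$; so $D_{ef}(G)\le0.73L$. The same holds for $G'$. By ($*$) the levels of $G$ and $G'$ contain points $G_f=\mu_{ef}(G)+t_Gu_f$ and $G_f'=\mu_{ef}(G')+t_{G'}u_f$ of $f$ with
\[
|t_G|\le12n^5D_{ef}(G)^2/\rho\le\eta L,\qquad|t_{G'}|\le12n^5D_{ef}(G')^2/\rho\le\eta L .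
\]
In particular $G_f'-G_f=(kL+t_{G'}-t_G)u_f$ is a positive multiple of $u_f$.

\emph{Step 2: $[G_f,G_f']$ is a short segment.} Suppose $z\in S_0\cap f$ lies strictly between $G_f$ and $G'_f$. It is not a feature, so it is a level point. The point $\bar z=\mu_{fe}(z)$ lies between $G+t_Gu_e$ and $G'+t_{G'}u_e$, it belongs to $e$ by Lemma~\ref{lem:local}(a), and $|z-\bar z|=D_{ef}(\bar z)\le D_{ef}(G)+\kappa(kL+\eta L)\le L$. By ($*$) the level of $z$ has a point $z_e\in e$ with $|z_e-\bar z|\le12n^5L^2/\rho\le\eta L$. Since $z_e\notin(G,G')$, it is within $2\eta L<0.1\lambda$ of $G$ or $G'$. The level of $z$ differs from the levels of $G$ and $G'$, whose points on $f$ are $G_f$ and $G'_f$, so Lemma~\ref{lem:spacing} requires a distance of at least $0.3\cdot0.98\lambda$. This contradiction shows that $G_f,G'_f$ are consecutive in $S_0\cap f$. Their distance is at most $91n\lambda\le0.1\rho$, whereas a jump segment ending at $G_f$ has length at least $0.8\rho(G_f)\ge0.7\rho$.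

\emph{Step 3: $x\in[G_f,G'_f]$.} Let $\bar x=\mu_{fe}(x)$. Then $|x-\bar x|\le\sqrt2\,L/2$ by \eqref{eq:lip}, and $|(x-\bar x)\cdot u_e|\le\frac\kappa2|x-\bar x|\le\eta L$ by \eqref{eq:Vb} with $t=0$. Hence $(\bar x-G)\cdot u_e\ge(\bar x-p)\cdot u_e\ge-\eta L$ and $(\bar x-G')\cdot u_e\le(\bar x-q)\cdot u_e\le\eta L$. If $x$ strictly preceded $G_f$ on $f$, then $\bar x$ would strictly precede $\mu_{fe}(G_f)=G+t_Gu_e$, and $0<|x-G_f|=t_G-(\bar x-G)\cdot u_e\le2\eta L$. If $x$ strictly followed $G'_f$, then $0<|x-G'_f|=(\bar x-G')\cdot u_e-t_{G'}\le2\eta L$. Both contradict Lemma~\ref{lem:isolated}, which gives the lower bound $0.98\lambda/(4k)\ge L/(400n)>2\eta L$.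

\emph{Step 4: the partner of $x$.} By Steps 2 and 3, $x=G_f+\frac jk(G'_f-G_f)$ with an integer $0\le j\le k$. Put $x_e=G+jLu_e\in S\cap e$ and $D=D_{ef}(x_e)$. Since $\mu_{ef}(x_e)=\mu_{ef}(G)+jLu_f$,
\[
x=\mu_{ef}(x_e)+tu_f,\qquad t=(1-\tfrac jk)\,t_G+\tfrac jk\,t_{G'} .
\]
By \eqref{eq:lip} and \eqref{eq:kappa}, $D_{ef}(G)$ and $D_{ef}(G')$ are at most $D(1+1.5kL/\rho)\le1.01D$, so $|t|\le13n^5D^2/\rho$; also $D\le0.73L+\kappa kL\le L$. Moreover $D>0$: otherwise $\kappa=0$ by \eqref{eq:kappa}, and the parallel lines $\bar e\ne\bar f$ would meet. With $V=x-x_e$, \eqref{eq:Vb} and \eqref{eq:kappa} give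
\[
|V|^2\ge0.9D^2,\qquad|V\cdot u_e|\le|t|+\tfrac12\kappa D\le14n^5D^2/\rho<L .
\]
If $x_e=p$, then $(x-p)\cdot(x-q)=|V|^2-L\,V\cdot u_e$, and if $x_e=q$, it equals $|V|^2+L\,V\cdot u_e$; in both cases it is at least $D^2(0.9-14n^5L/\rho)>0$. Otherwise $x_e=p-iLu_e$ or $x_e=q+iLu_e$ with an integer $i\ge1$, and $(x-p)\cdot u_e<0$ or $(x-p)\cdot u_e>L$. Each case contradicts the choice of $x$.
\end{proof}

\section{Jump segments}\label{sec:jumps}

Throughout this section we fix an annulus and take $o=0$.

\begin{proposition}\label{prop:jump0}
Every jump segment of an annulus with $r=0$ is strictly Gabriel.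
\end{proposition}

\begin{proof}
Let $x\in S\setminus\{0,q\}$ with $x\cdot(x-q)\le0$. Then $|x|^2\le x\cdot q\le|x||q|$, and $|x|=|q|$ would force $x=q$. So $0<|x|<R'$, contrary to Lemma~\ref{lem:empty}.
\end{proof}

Now let $r>0$. A jump segment has length $L$ about $R'$, so the bound $|t|\le11n^5D^2/\sigma$ of Lemma~\ref{lem:level}(f) exceeds the tolerance $D^2/L$ even at the outer sphere, and by far at the inner one. We need better bounds, and this is where the features at distance $w_{ef}$ from the feet are used. Since the shell contains no feature, a pair of branches behaves throughout the shell like two rays from $o$ or like two parallel lines, the two situations in which the holonomy vanishes.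

Consider a sphere group of scale $\sigma\in\{r',R'\}$ with its level, and edges $e\ne f$ represented in it, with outward directions. Write points of $\bar e$ as $b_e+\xi u_e$, and let $\xi_0$ be the coordinate of $a_{ef}$ if the lines are not parallel. The ordered pair $(e,f)$ is \emph{radial} if the lines are not parallel, $|\xi_0|\le r$ and $w_{ef}\le2r$; otherwise it is \emph{collimated}.

\begin{lemma}\label{lem:types}
Let $\kappa=\kappa_{ef}$, $D=D_{ef}(p_e)$ and $p_f=\mu_{ef}(p_e)+tu_f$.
\begin{itemize}
\item[(a)] If $(e,f)$ is radial and $s=\xi(p_e)-\xi_0$, then $|s-\sigma|\le2\sigma/A$ and $|t|\le0.1\kappa^2s$.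
\item[(b)] If $(e,f)$ is collimated, then $\kappa\le4D/R$ and $|t|\le160n^5D^2/R$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Single pairs.} Let $(e,f)$ be collimated; we show $\kappa\le4D/R$, which is trivial for parallel lines. The features $a_{ef}$ and $a_{ef}+w_{ef}u_e$ have norm at most $r$ or at least $R$, and a point of $\bar e$ of norm at least $R$ has $|\xi|\ge\sqrt{R^2-r^2}\ge R/2$. If $|\xi_0|>r$, then $|\xi_0|\ge R/2$, so $|s|=|\xi(p_e)-\xi_0|\ge R/2-2R'\ge R/4$, and $D\ge\kappa|s|$ by \eqref{eq:D}. If $|\xi_0|\le r$ and $w_{ef}>2r$, then $\xi_0+w_{ef}>r$, so $\xi_0+w_{ef}\ge R/2$ and $w_{ef}\ge R/4$, and $D\ge\kappa w_{ef}$.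

Let $(e,f)$ be radial. By \eqref{eq:sphere} and Lemma~\ref{lem:level}(c), $|\xi(p_e)-\sigma|\le\sigma/A$, and $|\xi_0|\le r\le\sigma/A$, so $|s-\sigma|\le2\sigma/A$. With $P=\mu_{ef}(p_e)-p_e$ and $U=u_f-u_e$, formula \eqref{eq:D} and $h=\kappa w_{ef}\le2r\kappa$ give
\begin{equation}\label{eq:radial}
|P-\sigma U|\le h+|s-\sigma|\kappa\le4\sigma\kappa/A .
\end{equation}
For edges $i\ne j$ of the group put $d_{ij}=|y_i-y_j|\le1.01n\gamma\sigma$ and $p_j=\mu_{ij}(p_i)+t_{ij}u_j$. By Lemma~\ref{lem:level}, $|t_{ij}|\le2.4n^3d_{ij}^2/\sigma\le3n^4\gamma d_{ij}$, $\sigma\kappa_{ij}\le1.5d_{ij}$ and $D_{ij}(p_i)\le1.5d_{ij}$. With $\varepsilon=4n^4\gamma$, which exceeds $3n^4\gamma+6/A$, we obtain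
\begin{align}
(i,j)\text{ radial:}\quad&|p_j-p_i-\sigma(u_j-u_i)|\le\varepsilon d_{ij},\label{eq:I}\\
(i,j)\text{ collimated:}\quad&\kappa_{ij}\le6d_{ij}/R,\quad\text{hence}\quad\sigma\kappa_{ij}\le6d_{ij}/A.\label{eq:II}
\end{align}

\emph{The tree path.} Let $d=d_{ef}$, and let $e=i_0,\dots,i_l=f$, $P_j$, $U_j$ be as in Lemma~\ref{lem:level}(e); all $d_{ei_j}$ and $d_{i_jf}$ are at most $nd$. The pairs $(e,i_j)$ need not be of the same kind as $(e,f)$. When they are not, we show that $(i_j,f)$ is, and go around through $f$.

\emph{Case $(e,f)$ radial.} We claim $|P_j-\sigma U_j|\le3n\varepsilon d$ for $1\le j\le l$. If $(e,i_j)$ is radial, \eqref{eq:radial} gives the bound $6nd/A$. Let $(e,i_j)$ be collimated, so $j<l$. If $(i_j,f)$ were collimated too, then $\sigma\kappa\le\sigma\kappa_{ei_j}+\sigma\kappa_{i_jf}\le12nd/A$ by \eqref{eq:II}, and \eqref{eq:radial} would give $D\le13nd/A$, contradicting $D\ge d/(2.1n)$. So $(i_j,f)$ is radial. Subtracting \eqref{eq:I} for $(i_j,f)$ from \eqref{eq:I} for $(e,f)$ gives $|p_{i_j}-p_e-\sigma U_j|\le(n+1)\varepsilon d$, and $|P_j-(p_{i_j}-p_e)|=|t_{ei_j}|\le n\varepsilon d$.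 This proves the claim. The main terms cancel in the holonomy:
\[
P_j\cdot U_{j+1}-P_{j+1}\cdot U_j=(P_j-\sigma U_j)\cdot U_{j+1}-(P_{j+1}-\sigma U_{j+1})\cdot U_j .
\]
So Lemma~\ref{lem:level}(e) gives $|t|\le n\cdot2\cdot3n\varepsilon d\cdot1.5nd/\sigma=36n^7\gamma\,d^2/\sigma$. On the other hand, $w_{ef}\le2\sigma/A$ and $|s-\sigma|\le2\sigma/A$ give $D^2=\kappa^2(w_{ef}^2+s^2)\le1.01\kappa^2s^2$, hence $\kappa^2s\ge D^2/(1.03\sigma)\ge0.2d^2/(n^2\sigma)$. Therefore $|t|\le180n^9\gamma\,\kappa^2s\le0.1\kappa^2s$.

\emph{Case $(e,f)$ collimated.} We claim $|U_j|\le12nd/R$ for $1\le j\le l$. If $(e,i_j)$ is collimated, \eqref{eq:II} gives $6nd/R$. Let $(e,i_j)$ be radial, so $j<l$. If $(i_j,f)$ were radial too, adding \eqref{eq:I} for $(e,i_j)$ and $(i_j,f)$ would give $|p_f-p_e|\le\sigma\kappa+2n\varepsilon d\le6d/A+8n^5\gamma d$, whereas $|p_f-p_e|\ge0.9D\ge0.4d/n$ by \eqref{eq:Vb}. So $(i_j,f)$ is collimated, and $|U_j|\le\kappa+\kappa_{i_jf}\le6d/R+6nd/R$. This proves the claim. Lemma~\ref{lem:level}(e) and (d) now give $|t|\le n\cdot2\cdot1.5nd\cdot12nd/R=36n^3d^2/R\le160n^5D^2/R$.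
\end{proof}

\begin{proposition}\label{prop:jump}
Every jump segment of an annulus with $r>0$ is strictly Gabriel.
\end{proposition}

\begin{proof}
Let $[p,q]$ be the jump segment of a branch of $e$ with outward direction $u$, and write $p=b+\xi_pu$, $q=b+\xi_qu$, $L=\xi_q-\xi_p$, $|b|\le r$. By \eqref{eq:sphere} and Lemma~\ref{lem:level}(c), $|\xi_p-r'|\le r'/A$ and $|\xi_q-R'|\le R'/A$. Recall $r=r'/A\le R'/A^3$. Suppose $x\in S\setminus\{p,q\}$ satisfies $(x-p)\cdot(x-q)\le0$, and write $x=\xi u+x_\perp$ with $x_\perp\perp u$.

\emph{Step 1: $x$ is very close to $p$ or $q$.} The point $x$ is within $L/2$ of the midpoint $b+\frac12(\xi_p+\xi_q)u$, so $|x|\le r+\xi_q\le(1+\frac2A)R'$. By Lemma~\ref{lem:empty} there are two cases.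

(i) $|x|\le(1+\frac1A)r'$. From $0<|x-p|^2\le L\,(x-p)\cdot u$ we get $\xi>\xi_p\ge(1-\frac1A)r'$. So $|x_\perp|^2=|x|^2-\xi^2\le4r'^2/A$ and $0<\xi-\xi_p\le2r'/A$, and $|x-p|\le|x_\perp|+|b|+(\xi-\xi_p)\le3r'/\sqrt A$. Put $z=p$, $\sigma=r'$.

(ii) $|x|\ge(1-\frac1A)R'$. From $0<|x-q|^2\le-L\,(x-q)\cdot u$ we get $\xi<\xi_q$. Expanding $(x-p)\cdot(x-q)\le0$ with $x\cdot(p+q)=2x\cdot b+\xi(\xi_p+\xi_q)$ and $p\cdot q\ge\xi_p\xi_q$ gives
\[
|x|^2+\xi_p\xi_q\le\xi(\xi_p+\xi_q)+2r|x| .
\]
The left side is at least $(1-\frac2A)R'(R'+\xi_p)$, while $\xi_p+\xi_q\le(1+\frac1A)(R'+\xi_p)$ and $2r|x|/(\xi_p+\xi_q)\le5r$. Dividing by $\xi_p+\xi_q$,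
\[
\xi\ge\frac{1-2/A}{1+1/A}R'-\frac{5R'}{A^3}\ge\Bigl(1-\frac4A\Bigr)R' .
\]
So $|x_\perp|^2\le R'^2\bigl((1+\frac2A)^2-(1-\frac4A)^2\bigr)\le12R'^2/A$ and $0<\xi_q-\xi\le5R'/A$, and $|x-q|\le|x_\perp|+|b|+(\xi_q-\xi)\le4R'/\sqrt A$. Put $z=q$, $\sigma=R'$.

\emph{Step 2: $x$ belongs to the level of $z$.} In both cases $|x-z|\le4\sigma/N^8$ and $\rho(z)\ge0.97\sigma$, so $x\notin F$ and $x$ lies on a unique edge $g$. By Lemma~\ref{lem:isolated}, a point $z'$ of the level of $z$ has distance at least $0.97\beta\sigma/(4k)\ge0.2\sigma/N^6$ from all other points of $S$ on its edge. For $z'=z$ this shows $g\ne e$. Since $4\sigma/N^8\le\gamma\sigma/(100n)$, Lemma~\ref{lem:sync} gives a point $z_g\in g$ in the level of $z$. Put $D=D_{eg}(z)$; then $D>0$ by Lemma~\ref{lem:level}(d), $D\le6\sigma/N^8$ by \eqref{eq:lip}, and $|z_g-z|\le D+11n^5D^2/\sigma\le12\sigma/N^8$ by Lemma~\ref{lem:level}(f). So $|x-z_g|\le16\sigma/N^8<0.2\sigma/N^6$, which forces $x=z_g$.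

\emph{Step 3: the estimate.} Apply Lemma~\ref{lem:types} to $(e,g)$, with $x=\mu_{eg}(z)+tu_g$, $V=x-z$ and $\kappa=\kappa_{eg}$. The product $(x-p)\cdot(x-q)$ equals $|V|^2-L\,V\cdot u$ if $z=p$ and $|V|^2+L\,V\cdot u$ if $z=q$. We show that it is positive.

If $(e,g)$ is collimated, then $|V\cdot u|\le|t|+\frac12\kappa D\le162n^5D^2/R$ by \eqref{eq:Vb}, and $L\le2R'=2R/A$. So $|V|^2-L|V\cdot u|\ge D^2(0.9-324n^5/A)>0$.

If $(e,g)$ is radial, then $\kappa>0$ and $s=\xi(z)-\xi_0>0$, and we repeat Example~\ref{ex:two} with an error term. By \eqref{eq:V} and $|t|\le0.1\kappa^2s$,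
\[
-0.6\,\kappa^2s\le V\cdot u\le-0.4\,\kappa^2s<0 .
\]
For $z=p$ this gives $|V|^2-L\,V\cdot u>0$. For $z=q$, note that the segment does not cross the foot: $\xi_p\ge r\ge\xi_0$, so $L\le\xi_q-\xi_0=s$. By \eqref{eq:V} and $D\ge\kappa s$, $|V|^2\ge\kappa^2s^2-|t|\kappa^2s\ge0.9\kappa^2s^2$. Hence $|V|^2+L\,V\cdot u\ge0.3\kappa^2s^2>0$.

This contradicts the choice of $x$.
\end{proof}

Propositions~\ref{prop:fine}, \ref{prop:jump0} and~\ref{prop:jump}, together with the count in Section~\ref{sec:S}, prove Theorem~\ref{thm:gabriel}, and with it Theorem~\ref{thm:main}.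

\section{A lower bound, and other dimensions}\label{sec:more}

The two statements of this section are not needed for Theorem~\ref{thm:main}. Delaunay and conforming Delaunay triangulations in $\mathbb{R}^d$ are defined as in $\mathbb{R}^3$, with $d$-simplices in place of tetrahedra.

\begin{proposition}
The smallest conforming Delaunay tetrahedrization of a 1-complex in $\mathbb{R}^3$ sometimes needs at least a constant times $n^2$ vertices.
\end{proposition}

\begin{proof}
Let $K\subset P$, with $P\subset\mathbb{R}^3$ a plane, be an example for the planar quadratic lower bound quoted in Section~\ref{sec:intro}. For large $n$ it is not contained in a line, since collinear vertices together with one apex form a conforming Delaunay triangulation. Let $\mathcal{D}$ be a conforming Delaunay tetrahedrization of $K$ with vertex set $S$, and put $S'=S\cap P$. Lift $x\in S'$ to the height $|x|^2$. The facets of the lower hull project to a subdivision of $\operatorname{conv}S'$ into convex polygons inscribed in circles with no point of $S'$ inside, and triangulating each polygon without new vertices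 gives a Delaunay triangulation of $S'$. A sub-edge $pq$ of $K$ in $\mathcal{D}$ is an edge of a tetrahedron whose open circumball misses $S$. This ball meets $P$ in an open disk that misses $S'$ and has $p,q$ on its boundary. As in Section~\ref{sec:delaunay}, the disk corresponds to an affine function that is at most $|x|^2$ on $S'$ with equality exactly on the circle, so the points of $S'$ on the circle lift to the vertices of a face of the lower hull. Hence $pq$ is a side or a diagonal of one of the polygons. Sub-edges do not cross, and non-crossing diagonals of a convex polygon extend to a triangulation of it. This yields a planar conforming Delaunay triangulation of $K$ with $|S'|\le|S|$ vertices.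
\end{proof}

\begin{proposition}
For every $d\ge2$, Theorem~\ref{thm:gabriel} holds for 1-complexes in $\mathbb{R}^d$ with $n$ replaced by $\hat n=\max(3,\lceil\sqrt d\,\rceil n)$ in the bound. Adding at most $d$ points gives a conforming Delaunay triangulation.
\end{proposition}

\begin{proof}
Apart from the choice of $v$ in Section~\ref{sec:levels}, the proof uses only inner products, pairs and triples of lines, the inequality $n\ge3$, and $n$ as an upper bound for the numbers of edges and vertices. So it runs with $\hat n$ in place of $n$ in all constants and estimates, and with hyperplanes $\Pi_h$, once there is a unit vector $v$ with $|u_e\cdot v|\ge\frac1{2\hat n}$ for all $e$. Let $v$ be uniform on $S^{d-1}$ and $u$ a fixed unit vector. For $d\ge3$ the coordinate $v\cdot u$ has density $c_d(1-t^2)^{(d-3)/2}\le c_d$ on $[-1,1]$, where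
\[
c_d=\frac{\Gamma(d/2)}{\sqrt\pi\,\Gamma((d-1)/2)}\le\frac1{\sqrt\pi}\sqrt{\frac{d-1}2}
\]
by the Cauchy--Schwarz inequality $\Gamma(x+\frac12)^2\le\Gamma(x)\Gamma(x+1)=x\,\Gamma(x)^2$ with $x=\frac{d-1}2$. So $\Pr(|v\cdot u|<t)\le2c_dt\le\sqrt d\,t$. For $d=2$ the probability is $\frac2\pi\arcsin t\le t$. With $t=\frac1{2\hat n}$ the union bound over the edges is at most $m\sqrt d/(2\hat n)\le\frac12<1$. The arguments of Section~\ref{sec:delaunay} hold in $\mathbb{R}^d$ with $(d+2)$-tuples in place of five-tuples, and at most $d$ extra points make the set span $\mathbb{R}^d$.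
\end{proof}

\begin{thebibliography}{1}

\bibitem{Edelsbrunner}
Edelsbrunner, \emph{Geometry and Topology for Mesh Generation}, CUP, 2006, ISBN 9780521793094.
\texttt{http://www.nozdr.mirror.cypherpunks.ru/\allowbreak kolxoz/\allowbreak M/\allowbreak MN/\allowbreak Edelsbrunner\%20E.\%20\allowbreak Geometry\%20\allowbreak and\%20\allowbreak topology\%20\allowbreak for\%20\allowbreak mesh\%20\allowbreak generation\%20\allowbreak \%28CUP,\%202006\%29\allowbreak \%28ISBN\%209780521793094\%29\allowbreak \%28O\%29\allowbreak \%28190s\%29\_MN\_.pdf}

\end{thebibliography}
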